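\title{Bounded clustering of traces implies arithmeticity for cocompact Fuchsian groups}

\begin{abstract}
The trace set of a Fuchsian group has bounded clustering if the number of traces in an interval $[n,n+1]$ is bounded independently of $n$. Arithmetic groups have this property by a theorem of Luo and Sarnak, and Sarnak conjectured the converse. We prove the converse for cocompact groups, in a stronger form: a cocompact Fuchsian group that is not arithmetic has at least $T^{1+\eta}$ distinct traces up to $T$, for some $\eta>0$ and all large $T$. The proof compares the height of a group element, taken over all places of a number field, with its real size. In a non-arithmetic group the two are not proportional; typical elements $x$ then have a smaller ratio of height to size than a well-chosen element $A$; and the product formula makes $x\mapsto\operatorname{tr}(A^nx)$ almost injective for values of $n$ so small that too many traces appear.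
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb H$ be the upper half-plane with its hyperbolic distance $d$ of curvature $-1$. A \emph{Fuchsian group} is a discrete subgroup $\Gamma$ of $\mathrm{PSL}_2(\mathbb R)$; it is \emph{cofinite} if $\Gamma\backslash\mathbb H$ has finite area and \emph{cocompact} if $\Gamma\backslash\mathbb H$ is compact. The \emph{trace set} of $\Gamma$ is
\[
\operatorname{Tr}(\Gamma)=\{|\operatorname{tr} g| : g\in\Gamma\},
\]
where the absolute value makes the trace well defined on $\mathrm{PSL}_2(\mathbb R)$. An element $g$ with $|\operatorname{tr}g|>2$ is \emph{hyperbolic}, and $|\operatorname{tr}g|=2\cosh(\ell/2)$, where $\ell$ is the length of the closed geodesic on $\Gamma\backslash\mathbb H$ attached to the conjugacy class of $g$. So the trace set records the lengths of closed geodesics, on an exponential scale and without multiplicities. We say that $\operatorname{Tr}(\Gamma)$ has the \emph{bounded clustering property}, or B-C, if there is a constant $B(\Gamma)$ such that $\operatorname{Tr}(\Gamma)\cap[n,n+1]$ has fewer than $B(\Gamma)$ elements for every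 integer $n$. We write
\[
N_\Gamma(T)=\#\bigl(\operatorname{Tr}(\Gamma)\cap[0,T]\bigr).
\]

B-C is a strong condition. A cocompact group has at least $cT^2$ elements of operator norm at most $T$ (Lemma~\ref{lem:ball}), and their traces lie in $[0,2T]$. Under B-C these elements share only $O(T)$ traces, so coincidences between traces must be very frequent. The group $\mathrm{PSL}_2(\mathbb Z)$ shows one way in which coincidences are forced: the traces are integers, and there is no room for more of them.

Arithmetic groups generalize this example. A group is \emph{derived from a quaternion algebra} if it has finite index in the image in $\mathrm{PSL}_2(\mathbb R)$ of the norm-one units of an order in a quaternion algebra over a totally real number field that splits at exactly one real place. A Fuchsian group is \emph{arithmetic} if it is commensurable with such a group. We shall use arithmeticity only through its invariance under passage to finite-index subgroups and through the following criterion, in which $\operatorname{tr}(g^2)=|\operatorname{tr}g|^2-2$.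

\begin{theorem}[Takeuchi]\label{thm:takeuchi}
A cofinite Fuchsian group $\Gamma$ is arithmetic if and only if both of the following hold.
\begin{itemize}
\item[(i)] $K=\mathbb Q(\operatorname{Tr}(\Gamma))$ is a number field of finite degree, and $\operatorname{Tr}(\Gamma)\subset\mathcal O_K$.
\item[(ii)] Let $K_2=\mathbb Q(\operatorname{tr}(g^2):g\in\Gamma)$. For every embedding $\sigma:K\to\mathbb C$ whose restriction to $K_2$ is not the identity, the set $\sigma(\operatorname{Tr}(\Gamma))$ is bounded.
\end{itemize}
\end{theorem}

\begin{theorem}[Luo--Sarnak]\label{thm:LS}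
If $\Gamma$ is arithmetic, then $\operatorname{Tr}(\Gamma)$ has the B-C property.
\end{theorem}

The link between the two theorems is visible when $K=K_2$. The $d$ embeddings of $K$ map $\mathcal O_K$ onto a discrete subgroup of $\mathbb C^d$, whose points are uniformly separated. By (ii), the traces in $[n,n+1]$ map into a translate of one bounded set $[0,1]\times\{|z|\le R\}^{d-1}$, and such a translate contains a bounded number of points of the subgroup. If (i) or (ii) fails, this obstruction to clustering disappears: rings such as $\mathbb Z[1/p]$ or $\mathbb Z[\sqrt2]$ are dense in $\mathbb R$. One therefore expects that B-C holds only for arithmetic groups, and this is what Sarnak conjectured. The conjecture is known when $\Gamma$ contains a parabolic element. The remaining case is the following problem, posed in the survey \cite{survey}.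

\medskip
\noindent\textbf{Problem.} \emph{Let $\Gamma$ be a cocompact Fuchsian group whose trace set has the B-C property. Is $\Gamma$ arithmetic?}
\medskip

The absence of an obstruction does not by itself produce traces. Many coincidences, such as $\operatorname{tr}xy=\operatorname{tr}yx$ and $\operatorname{tr}x^{-1}=\operatorname{tr}x$, hold in every subgroup of $\mathrm{SL}_2$, and one needs a mechanism that certifies that many traces are \emph{different}. We obtain one from the product formula. The answer to the problem is yes, and a much weaker growth hypothesis than B-C suffices.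

\begin{theorem}\label{thm:main}
Let $\Gamma$ be a cocompact Fuchsian group.
\begin{enumerate}
\item If $\Gamma$ is not arithmetic, there are $\eta>0$ and $T_0$ with $N_\Gamma(T)\ge T^{1+\eta}$ for all $T\ge T_0$. In particular B-C fails; moreover $\#(\operatorname{Tr}(\Gamma)\cap[n,n+1])\ge\frac13n^\eta$ for infinitely many $n$.
\item In all cases, $\liminf_{T\to\infty}\log N_\Gamma(T)/\log T\ge1$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:equiv}
For a cocompact Fuchsian group $\Gamma$ the following are equivalent:
\begin{itemize}
\item[(a)] $\Gamma$ is arithmetic;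
\item[(b)] $\operatorname{Tr}(\Gamma)$ has the B-C property;
\item[(c)] $N_\Gamma(T)=O(T)$;
\item[(d)] $\lim_{T\to\infty}\log N_\Gamma(T)/\log T=1$;
\item[(e)] $\liminf_{T\to\infty}\log N_\Gamma(T)/\log T\le1$.
\end{itemize}
In particular, Sarnak's conjecture holds for cocompact groups.
\end{corollary}

\begin{proof}
(a)$\Rightarrow$(b) is Theorem~\ref{thm:LS}. (b)$\Rightarrow$(c) holds because $N_\Gamma(T)\le B(\Gamma)(T+1)$. Condition (c) gives $\limsup\le1$, and with Theorem~\ref{thm:main}(2) this is (d). (d)$\Rightarrow$(e) is immediate, and (e)$\Rightarrow$(a) is Theorem~\ref{thm:main}(1).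
\end{proof}

\section{A model computation with denominators}\label{sec:model}

The mechanism is visible for rational matrices with denominators at one prime $p$. Let $A=\operatorname{diag}(p,p^{-1})$, fix $\delta\ge0$, let $r$ be large, and let $s\ge0$ be an integer with $p^s\le e^{\delta r}$. Let $X$ be a set of matrices
\[
x=\begin{pmatrix}x_1&x_2\\x_3&x_4\end{pmatrix}\in\mathrm{SL}_2(\mathbb Z[1/p]),\qquad |x_i|\le e^r,\quad p^sx_i\in\mathbb Z,\quad x_1x_4\ne1 .
\]
How many values does $|\operatorname{tr}(A^nx)|=|p^nx_1+p^{-n}x_4|$ take on $X$?

Suppose that $\operatorname{tr}(A^nx)=\epsilon\operatorname{tr}(A^ny)$ with $x,y\in X$ and $\epsilon=\pm1$. Put $u=x_1-\epsilon y_1$ and $u'=x_4-\epsilon y_4$, so that $u'=-p^{2n}u$. If $u\neq0$, then $|u|\ge p^{-s}$, hence $p^{2n-s}\le|u'|\le2e^r$. So as soon as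
\[
p^{2n}>2e^{(1+\delta)r},
\]
we must have $u=u'=0$: the trace of $A^nx$ determines the diagonal of $x$ up to sign. The diagonal nearly determines $x$. Indeed $y_2y_3=x_1x_4-1$, so the integer $p^sy_2$ divides the nonzero integer $p^{2s}(x_1x_4-1)$, of absolute value at most $e^{2\delta r}(e^{2r}+1)$; an integer $m$ has $O_\varepsilon(|m|^\varepsilon)$ divisors for every $\varepsilon>0$, so there are $e^{o(r)}$ choices for $y_2$, and $y_2$ determines $y_3$.

For the smallest such $n$ we have $p^n\le\sqrt2\,p\,e^{(1+\delta)r/2}$, so all the traces are at most $T=Ce^{(3+\delta)r/2}$. If $X$ has $e^{(2-o(1))r}$ elements, as many as a ball of a cocompact group provides, we have found $T^{4/(3+\delta)-o(1)}$ distinct traces up to $T$. This beats linear growth exactly when $\delta<1$.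

The threshold has a meaning. Measure the real \emph{size} of a matrix by the logarithm of its norm, and its \emph{height} by the size plus the logarithm of its denominator. Then $A$ has size $\log p$ and height $2\log p$, a ratio of $2$, while the bounds for the elements of $X$ are $r$ and $(1+\delta)r$, a ratio of $1+\delta$. The power $A^n$ separates the elements of $X$ once its \emph{height} exceeds theirs, but it enlarges the traces only by its \emph{size}. We gain precisely when $A$ has a larger ratio than the elements of $X$.

The proof of Theorem~\ref{thm:main} makes this work in an arbitrary cocompact group. Section~\ref{sec:setup} replaces $\Gamma$ by a copy with entries in a number field. Section~\ref{sec:heights} defines heights and the largest ratio $M$ of height to size. Section~\ref{sec:traces} carries out the computation above in general: if $e^{(2-o(1))r}$ elements have size at most $r$ and height at most $\psi r$, the exponent of growth of $N_\Gamma$ is at least $2M/(M+\psi)$. Two things remain in order to reach some $\psi<M$. Section~\ref{sec:typical} shows, with the ergodicity of the geodesic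 flow, that a single element of ratio less than $M$ lowers the ratio of a positive proportion of all elements. Section~\ref{sec:deficient} shows that such an element exists when $\Gamma$ is not arithmetic. Section~\ref{sec:end} assembles the proof.

\section{Lattices and an algebraic model}\label{sec:setup}

\subsection{Reduction to torsion-free groups}

Let $\Gamma_0\subset\mathrm{PSL}_2(\mathbb R)$ be a cocompact Fuchsian group and $o=i\in\mathbb H$. We recall two standard facts: $\Gamma_0$ contains no parabolic element, and, by the Milnor--\v{S}varc lemma, $\Gamma_0$ is finitely generated and the word length of $x$ in a finite symmetric generating set is at most $a\,d(o,xo)+b$ for constants $a,b$.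

\begin{lemma}\label{lem:finite}
The set $\operatorname{Tr}(\Gamma_0)\cap[0,T]$ is finite for every $T$.
\end{lemma}

\begin{proof}
Let every point of $\mathbb H$ lie within $D_0$ of $\Gamma_0o$, and let $T\ge2$. An element $x$ with $|\operatorname{tr}x|\le T$ is not parabolic, so it moves some point $p$ (a fixed point, or a point of its axis) by at most $2\operatorname{arccosh}(T/2)$. Conjugating $x$ in $\Gamma_0$, we may assume $d(o,p)\le D_0$, and then $d(o,xo)\le2D_0+2\operatorname{arccosh}(T/2)$. By discreteness, finitely many $x$ satisfy this.
\end{proof}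

Selberg's lemma states that a finitely generated subgroup of $\mathrm{GL}_n(\mathbb C)$ has a torsion-free subgroup of finite index. Apply it to the preimage of $\Gamma_0$ in $\mathrm{SL}_2(\mathbb R)$. The resulting subgroup $\Gamma$ does not contain $-1$, so it maps isomorphically onto a finite-index subgroup of $\Gamma_0$. It is cocompact, it is arithmetic if and only if $\Gamma_0$ is, and $N_\Gamma\le N_{\Gamma_0}$. Lower bounds for $N_\Gamma$ thus pass to $\Gamma_0$.

\medskip
\noindent\emph{From now on $\Gamma\subset\mathrm{SL}_2(\mathbb R)$ is a torsion-free cocompact lattice}, that is, a discrete, cocompact, torsion-free subgroup.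
\medskip

In such a group every element $x\neq1$ is hyperbolic: elliptic elements of a discrete group have finite order, and there are no parabolic ones. The group is also \emph{Zariski dense} in $\mathrm{SL}_2$ (the Borel density theorem): a real polynomial in the four matrix entries that vanishes on it vanishes on $\mathrm{SL}_2(\mathbb R)$. In particular it is not abelian. The next lemma contains all that we need to know about fixed points.

\begin{lemma}\label{lem:entries}
Let $\Delta\subset\mathrm{SL}_2(\mathbb R)$ be a torsion-free cocompact lattice and $A\in\Delta\setminus\{1\}$. Write the elements $B=(B_{ij})$ of $\Delta$ in a basis $e_1,e_2$ of eigenvectors of $A$.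
\begin{itemize}
\item[(a)] If $B_{12}B_{21}=0$, then $B$ commutes with $A$ and $B_{12}=B_{21}=0$.
\item[(b)] $B_{11}B_{22}\ne0$ for every $B\in\Delta$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The matrices $A$ and $B$ are both upper or both lower triangular, so $ABA^{-1}B^{-1}$ is triangular with diagonal entries $1$. It has trace $2$, so it is not hyperbolic, so it equals $1$. A matrix that commutes with a diagonal matrix with distinct eigenvalues is diagonal.

(b) By symmetry suppose $B_{11}=0$, so that $Be_1\in\mathbb Re_2$. Then $e_2$ is an eigenvector of $BAB^{-1}$, which is therefore triangular, hence diagonal by (a). Its two eigenlines $\mathbb RBe_1$ and $\mathbb RBe_2$ are then the coordinate lines, so $Be_2\in\mathbb Re_1$ and $B_{22}=0$. Thus $\operatorname{tr}B=0$, whereas $|\operatorname{tr}B|\ge2$ on $\Delta$.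
\end{proof}

\subsection{A copy of the group over a number field}

Heights are defined for algebraic numbers, and the traces of $\Gamma$ may be transcendental. We therefore look for a copy $\varphi(\Gamma)$ with algebraic entries. Since we want to prove that traces in $\Gamma$ differ, it is enough that every coincidence of traces in $\Gamma$ survives in the copy.

\begin{proposition}\label{prop:model}
After replacing $\Gamma$ by a conjugate under $\mathrm{GL}_2(\mathbb R)$, there are a number field $k\subset\mathbb R$ and an injective homomorphism $\varphi:\Gamma\to\mathrm{SL}_2(k)$ such that $\varphi(\Gamma)$ is a torsion-free cocompact lattice in $\mathrm{SL}_2(\mathbb R)$ and, for all $g,g'\in\Gamma$ and $\epsilon=\pm1$,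
\begin{equation}\label{eq:S}
\operatorname{tr}g=\epsilon\operatorname{tr}g'\ \Longrightarrow\ \operatorname{tr}\varphi(g)=\epsilon\operatorname{tr}\varphi(g').
\end{equation}
If all traces of $\Gamma$ are algebraic, $\varphi$ can be taken to be the inclusion.
\end{proposition}

Conjugation under $\mathrm{GL}_2(\mathbb R)$ preserves discreteness, cocompactness and all traces, hence also arithmeticity by Theorem~\ref{thm:takeuchi}.

\begin{proof}
\emph{Case I: all traces are algebraic.} Take non-commuting $g,h\in\Gamma$ and conjugate so that $g=\operatorname{diag}(\lambda,\lambda^{-1})$. By Lemma~\ref{lem:entries}(a), $h_{12}h_{21}\neq0$, and a further conjugation by $\operatorname{diag}(h_{12}^{-1},1)$ makes $h_{12}=1$. For $x\in\Gamma$ the numbers $\operatorname{tr}x=x_{11}+x_{22}$, $\operatorname{tr}gx=\lambda x_{11}+\lambda^{-1}x_{22}$ and $\lambda\ne\lambda^{-1}$ are algebraic, so $x_{11}$ and $x_{22}$ are algebraic. In particular $h_{21}=h_{11}h_{22}-1$ is algebraic and nonzero. The diagonal entries of $hx$, namely $h_{11}x_{11}+x_{21}$ and $h_{21}x_{12}+h_{22}x_{22}$, are algebraic too, hence so are $x_{21}$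 and $x_{12}$. Let $k\subset\mathbb R$ be the number field generated by the entries of finitely many generators of $\Gamma$, and let $\varphi$ be the inclusion.

\emph{Case II: some trace is transcendental.} Let $g_1,\dots,g_d$ generate $\Gamma$, and regard the inclusion as the point $\rho=(g_1,\dots,g_d)\in\mathbb R^{4d}$. Let $V\subset\mathbb R^{4d}$ be the common zero set of all polynomials over $\mathbb Q$ that vanish at $\rho$; by Hilbert's basis theorem, finitely many of them define $V$. With adjugates in place of inverses, the entries of any word in the $g_i^{\pm1}$ are integer polynomials on $\mathbb R^{4d}$. The equations $\det g_i=1$, each relation of $\Gamma$, and each equality $\operatorname{tr}g=\epsilon\operatorname{tr}g'$ that holds in $\Gamma$ are therefore polynomial equations over $\mathbb Q$ satisfied at $\rho$. So every point of $V$ is a homomorphism $\Gamma\to\mathrm{SL}_2(\mathbb R)$ satisfying \eqref{eq:S}.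

By the Tarski--Seidenberg transfer principle, a finite system of polynomial equations and inequalities over $\mathbb Q$ that has a real solution has a solution in real algebraic numbers. Hence every ball with rational center and radius that contains $\rho$ contains a point of $V$ with algebraic coordinates. By Weil's theorem \cite{weil}, if $\Gamma$ is a discrete cocompact subgroup of a connected Lie group $G$, the injective homomorphisms $\Gamma\to G$ with discrete cocompact image form a neighborhood of the inclusion in $\operatorname{Hom}(\Gamma,G)$. Take an algebraic point $\varphi\in V$ in this neighborhood, and let $k$ be generated by its coordinates. The image is torsion-free because $\varphi$ is injective.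
\end{proof}

We fix $\Gamma$, $k$ and $\varphi$ as in the proposition, with $\varphi$ the inclusion in Case I.

\subsection{Real size}

Let $\|\cdot\|$ be the Euclidean operator norm. For $x\in\Gamma$ put
\[
\tau(x)=\log\|x\|=\tfrac12d(o,xo),\qquad t(x)=\log(\text{spectral radius of }x).
\]
The formula for $\tau$ follows from the singular value decomposition, since $\mathrm{SO}_2$ fixes $o$ and $\operatorname{diag}(e^{s},e^{-s})$ moves $o$ by $2|s|$. The number $t(x)$ is half the translation length of $x$. We have $\tau(xy)\le\tau(x)+\tau(y)$, $t(x)\le\tau(x)$, $t(x)=\lim_n\tau(x^n)/n$, and $t(x)>0$ for $x\ne1$. These quantities refer to $\Gamma$ itself, not to $\varphi(\Gamma)$. Fix $D$ such that every point of $\mathbb H$ is within distance $D$ of $\Gamma o$.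

\begin{lemma}\label{lem:ball}
There is $c>0$ with $\#\{x\in\Gamma:\tau(x)\le r\}\ge ce^{2r}$ for all large $r$.
\end{lemma}

\begin{proof}
A disk of radius $R$ has area $2\pi(\cosh R-1)$. The disk of radius $2r-D$ about $o$ is covered by the closed disks of radius $D$ about the points $xo$ with $d(o,xo)\le2r$. Compare areas.
\end{proof}

\section{Heights}\label{sec:heights}

\subsection{Definitions}

We recall the conventions. The \emph{places} $w$ of a number field $F$ are the classes of its nontrivial absolute values. The archimedean places correspond to embeddings $\sigma:F\to\mathbb C$ up to complex conjugation, with $|a|_w=|\sigma(a)|$; the non-archimedean ones correspond to the prime ideals of $\mathcal O_F$, and we normalize $|p|_w=1/p$ for the rational prime $p$ below $w$. Let $F_w$ be the completion, which is locally compact, and $\mathbb Q_w$ the closure of $\mathbb Q$ in it; $|\cdot|_w$ extends uniquely to an algebraic closure $\overline{F_w}$. With the weights $n_w=[F_w:\mathbb Q_w]/[F:\mathbb Q]$ the \emph{product formula} reads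
\[
\sum_wn_w\log|a|_w=0\qquad(a\in F^*),
\]
all but finitely many terms being zero. If $F'/F$ is finite, then $n_w=\sum_{w'\mid w}n_{w'}$. An element $a\in F$ is an algebraic integer if and only if $|a|_w\le1$ at all non-archimedean $w$.

On $2\times2$ matrices over $\overline{F_w}$ let $\|\cdot\|_w$ be the Euclidean operator norm if $w$ is archimedean and the maximum of the absolute values of the entries otherwise. These norms are submultiplicative; they bound from above the absolute values of the entries and of the eigenvalues; and they are at least $1$ on matrices of determinant $1$, which have an eigenvalue of absolute value at least $1$.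

At all but finitely many non-archimedean places $w$ of $k$ the generators of $\varphi(\Gamma)$ and their inverses have norm at most $1$. So there is a finite set $S$ of places of $k$, containing the archimedean ones, with $\|\varphi(x)\|_w=1$ for all $x\in\Gamma$ and $w\notin S$. Let $\Lambda_w(x)\ge1$ be the largest absolute value of an eigenvalue of $\varphi(x)$ in $\overline{k_w}$; it is $1$ for $w\notin S$. Define
\[
H(x)=\sum_{w\in S}n_w\log\|\varphi(x)\|_w,\qquad h(x)=\sum_{w\in S}n_w\log\Lambda_w(x),\qquad M=\sup_{x\ne1}\frac{h(x)}{t(x)} .
\]
The pair $(H,h)$ is the global analogue of $(\tau,t)$. For matrices over $\mathbb Z[1/p]$, as in Section~\ref{sec:model}, take $S=\{\infty,p\}$: then $H(x)$ is $\log\|x\|$ plus the logarithm of the common denominator, and $h(\operatorname{diag}(p,p^{-1}))=2\log p$.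

All terms in $H$ and $h$ are nonnegative, $H(xy)\le H(x)+H(y)$, and $nh(x)=h(x^n)\le H(x^n)$ for $n\ge0$.

\begin{lemma}\label{lem:M}
We have $0<M<\infty$. For each $g\in\Gamma\setminus\{1\}$ there is $C_g\ge0$ with $H(g^m)\le m\,h(g)+C_g$ for all $m\ge0$.
\end{lemma}

\begin{proof}
At the place given by the inclusion $k\subset\mathbb R$ every $\varphi(x)$ with $x\neq1$ is hyperbolic, so $h(x)>0$ and $M>0$. By subadditivity, $H(x)$ is at most a constant times the word length of $x$, so the Milnor--\v{S}varc lemma gives $H\le a'\tau+b'$ for constants $a',b'$. Hence $h(x)\le\lim_n(a'\tau(x^n)+b')/n=a't(x)$ and $M\le a'$.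

The matrix $\varphi(g)$ has distinct eigenvalues. At $w\in S$ write $\varphi(g)^m=\mu_w^m\pi_w+\mu_w^{-m}(1-\pi_w)$ with $\mu_w$ an eigenvalue and $\pi_w$ the corresponding eigenprojection. Then $\|\varphi(g)^m\|_w\le\Lambda_w(g)^m(\|\pi_w\|_w+\|1-\pi_w\|_w)$, and the last factor is at least $\|1\|_w=1$. Take logarithms and sum.
\end{proof}

\begin{definition}
An element $g\in\Gamma\setminus\{1\}$ is \emph{deficient} if $h(g)<M\,t(g)$.
\end{definition}

\subsection{From norms to traces}

The constant $M$ is defined by eigenvalues, while the counting arguments need the subadditive function $H$. To pass from one to the other we must handle matrices of large norm and small trace. The remedy is to multiply by one of finitely many fixed elements, chosen to work at all places of $S$ at once.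

\begin{lemma}\label{lem:E}
There are a finite set $E\subset\Gamma$ and $c_0>0$ such that
\begin{itemize}
\item[(i)] for each $x\in\Gamma$ some $\gamma\in E$ satisfies $|\operatorname{tr}\varphi(x\gamma)|_w\ge c_0\|\varphi(x)\|_w$ for all $w\in S$;
\item[(ii)] for each $x,y\in\Gamma$ some $\gamma\in E$ satisfies $\|\varphi(x\gamma y)\|_w\ge c_0\|\varphi(x)\|_w\|\varphi(y)\|_w$ for all $w\in S$.
\end{itemize}
\end{lemma}

\begin{proof}
We first show: \emph{if $L_w$ is a nonzero $k_w$-linear map on $M_2(k_w)$ for each $w\in S$, then some $\gamma\in\Gamma$ has $L_w(\varphi(\gamma))\ne0$ for all $w\in S$.} Since $M_2(k)$ spans $M_2(k_w)$, the set $M_2(k)\cap\ker L_w$ is a proper $k$-subspace of $M_2(k)$. It lies in the kernel of a nonzero $k$-linear form $f_w$, which is a polynomial with coefficients in $k\subset\mathbb R$. As $\mathrm{SL}_2(\mathbb R)$ spans $M_2(\mathbb R)$, no $f_w$ vanishes identically on it; as $\mathrm{SL}_2(\mathbb R)$ is a connected analytic manifold, neither does $\prod_{w\in S}f_w$. By Zariski density of $\varphi(\Gamma)$ some $\gamma$ has $f_w(\varphi(\gamma))\neq0$ for all $w$, so $\varphi(\gamma)\notin\ker L_w$.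

(i) Let $\Omega$ be the compact space of families $\omega=(\omega_w)_{w\in S}$ with $\omega_w\in M_2(k_w)$ and $\|\omega_w\|_w=1$. For $\omega\in\Omega$ the maps $L_w(X)=\operatorname{tr}(\omega_wX)$ are nonzero, so there is $\gamma$ with $\min_w|\operatorname{tr}(\omega_w\varphi(\gamma))|_w>0$. For this $\gamma$ the minimum stays above half its value on a neighborhood of $\omega$. Finitely many such neighborhoods cover $\Omega$, which gives finitely many $\gamma$ and a uniform lower bound. Given $x$, let $\omega_w$ be $\varphi(x)$ divided by a scalar of absolute value $\|\varphi(x)\|_w$: the norm itself if $w$ is archimedean, an entry of maximal absolute value otherwise.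

(ii) For $(\omega,\omega')\in\Omega\times\Omega$ the maps $L_w(X)=\omega_wX\omega'_w$ are nonzero: if column $i$ of $\omega_w$ and row $j$ of $\omega'_w$ are nonzero, then $L_w$ does not kill the elementary matrix with $1$ in position $(i,j)$. The same compactness argument applies to $\Omega\times\Omega$ and the function $\min_w\|\omega_w\varphi(\gamma)\omega'_w\|_w$. Take the union of the two finite sets and the smaller constant.
\end{proof}

\begin{lemma}\label{lem:Htau}
There is $C_1\ge0$ with $H(x)\le M\tau(x)+C_1$ for all $x\in\Gamma$.
\end{lemma}

\begin{proof}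
Take $\gamma$ from Lemma~\ref{lem:E}(i). Since $|\operatorname{tr}\varphi(x\gamma)|_w\le2\Lambda_w(x\gamma)$, we have $\|\varphi(x)\|_w\le(2/c_0)\Lambda_w(x\gamma)$ for $w\in S$, so $H(x)\le h(x\gamma)+C$ with $C=\sum_{w\in S}n_w\log(2/c_0)$. Finally $h(x\gamma)\le Mt(x\gamma)\le M\tau(x)+M\max_E\tau$, where the first inequality also holds for $x\gamma=1$, both sides being $0$.
\end{proof}

\section{From small height to many traces}\label{sec:traces}

\begin{proposition}\label{prop:traces}
Let $\psi>0$ and $X_r=\{x\in\Gamma:\tau(x)\le r,\ H(x)\le\psi r\}$. If $\#X_r\ge e^{(2-o(1))r}$ as $r\to\infty$, then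
\[
\liminf_{T\to\infty}\frac{\log N_\Gamma(T)}{\log T}\ \ge\ \frac{2M}{M+\psi}.
\]
\end{proposition}

The proof follows Section~\ref{sec:model}. Fix $A\in\Gamma\setminus\{1\}$; recall that $h(A)>0$. Let $\lambda$ be an eigenvalue of the hyperbolic matrix $\varphi(A)$, let $k_A=k(\lambda)\subset\mathbb R$, and choose $P\in\mathrm{GL}_2(k_A)$ with $P\varphi(A)P^{-1}=\operatorname{diag}(\lambda,\lambda^{-1})$. Write
\[
P\varphi(x)P^{-1}=\begin{pmatrix}x_1&x_2\\x_3&x_4\end{pmatrix}\qquad(x\in\Gamma).
\]
In this section $w$ runs over the places of $k_A$, with the weights $n_w$ of $k_A$. If $w$ lies above the place $w_0$ of $k$, then $\|\varphi(x)\|_w=\|\varphi(x)\|_{w_0}$ and $\max(|\lambda|_w,|\lambda|_w^{-1})=\Lambda_{w_0}(A)$. Both equal $1$ when $w_0\notin S$, and the weights add up correctly, so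
\begin{equation}\label{eq:extend}
H(x)=\sum_wn_w\log\|\varphi(x)\|_w,\qquad h(A)=\sum_wn_w\log\max(|\lambda|_w,|\lambda|_w^{-1}).
\end{equation}
Moreover $|x_i|_w\le c_w\|\varphi(x)\|_w$, where $c_w=\|P\|_w\|P^{-1}\|_w\ge1$ equals $1$ for almost all $w$.

We begin with the statement that the diagonal nearly determines the matrix. The ring $\mathbb Z[1/p]$ is replaced by a ring of $S$-integers; its unit group may have higher rank, so we count ideals first and units second.

\begin{lemma}\label{lem:mult}
There is a function $\mu(r)$ with $\log\mu(r)=o(r)$ such that, for all $r\ge1$ and all $\alpha,\alpha'\in k_A$, at most $\mu(r)$ elements $y\in X_r$ have $(y_1,y_4)=(\alpha,\alpha')$.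
\end{lemma}

\begin{proof}
Let $Y$ be the set of these $y$, assumed nonempty. All $y\in Y$ satisfy $y_2y_3=\theta$, where $\theta=\alpha\alpha'-1$. If $\theta=0$, Lemma~\ref{lem:entries}(a) for the lattice $\varphi(\Gamma)$ gives $y_2=y_3=0$, and $Y$ has one element since $\varphi$ is injective. Let $\theta\ne0$. Then $y_2$ determines $y_3=\theta/y_2$, hence $y$, and we count the values of $y_2$.

Let $S_A$ be the finite set of places of $k_A$ that lie above $S$ or have $\|P\|_w\neq1$ or $\|P^{-1}\|_w\ne1$. It contains the archimedean places. Let $\mathcal O=\{a\in k_A:|a|_w\le1\text{ for }w\notin S_A\}$; this is a Dedekind domain whose primes correspond to the places outside $S_A$. All $y_i$ lie in $\mathcal O$. Below, $C$ denotes constants that depend only on $\Gamma,\varphi,A,P,\psi$. For $y\in X_r$ and $w_0\in S$ we have $\log\|\varphi(y)\|_{w_0}\le\psi r/n_{w_0}$, because the terms of $H(y)$ are nonnegative. Hence $|y_i|_w\le e^{Cr}$ and $|\theta|_w=|y_2y_3|_w\le e^{Cr}$ for $y\in Y$ and $w\in S_A$.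

\emph{Ideals.} By the product formula,
\begin{equation}\label{eq:norm}
1\le\#(\mathcal O/\theta\mathcal O)=\prod_{w\notin S_A}|\theta|_w^{-[k_{A,w}:\mathbb Q_w]}=\prod_{w\in S_A}|\theta|_w^{[k_{A,w}:\mathbb Q_w]}\le e^{Cr}.
\end{equation}
An ideal $\prod\mathfrak p^{a_{\mathfrak p}}$ of norm $N$ has $\prod(a_{\mathfrak p}+1)\le C_\varepsilon N^\varepsilon$ divisors, for every $\varepsilon>0$: the factor $(a+1)/N(\mathfrak p)^{a\varepsilon}$ is at most $1$ when $N(\mathfrak p)^\varepsilon\ge2$, and it is bounded in $a$ for each of the finitely many other primes. The ideal $y_2\mathcal O$ divides $\theta\mathcal O$, so it takes at most $C_\varepsilon e^{\varepsilon Cr}$ values.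

\emph{Units.} Suppose $y,y^*\in Y$ have $y_2\mathcal O=y_2^*\mathcal O$, so that $\upsilon=y_2^*/y_2\in\mathcal O^*$. The lower bound in \eqref{eq:norm} and the upper bounds for $|\theta|_w$ give $|\theta|_w\ge e^{-Cr}$ for each $w\in S_A$. Therefore $|y_2|_w=|\theta|_w/|y_3|_w\ge e^{-Cr}$, and the same holds for $y_2^*$. Thus $|\log|\upsilon|_w|\le Cr$ for $w\in S_A$. By the $S$-unit theorem, the map $\upsilon\mapsto(\log|\upsilon|_w)_{w\in S_A}$ on $\mathcal O^*$ has finite kernel and discrete image in $\mathbb R^{S_A}$. A discrete subgroup has $O(r^{|S_A|})$ points in a cube of side $2Cr$, so there are $O(r^{|S_A|})$ possibilities for $\upsilon$.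

Altogether $\#Y\le C'_\varepsilon\,r^{|S_A|}e^{\varepsilon Cr}$ for every $\varepsilon>0$, uniformly in $\alpha,\alpha'$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:traces}]
Put $\kappa=\psi\,t(A)/h(A)$. We show that the lower limit is at least $2/(1+\kappa)$; letting $h(A)/t(A)$ tend to $M$ then gives $2/(1+\psi/M)$.

\emph{Equalizing the local norms.} We shall bound differences $x_1-\epsilon y_1$ at each place by the larger of $\|\varphi(x)\|_w$ and $\|\varphi(y)\|_w$. If $x$ and $y$ were large at different places, the sum of these bounds could approach $H(x)+H(y)$, twice what we can afford. So we first pass to elements of comparable norms at every place. For $x\in X_r$ the vector $(\lfloor\log\|\varphi(x)\|_{w_0}\rfloor)_{w_0\in S}$ has integer entries in $[0,\psi r/n_{w_0}]$, so it takes $O((1+r)^{|S|})$ values. Let $X_r'\subset X_r$ be a largest subset on which it is constant. Then $\#X_r'\ge e^{(2-o(1))r}$, and $\|\varphi(y)\|_w\le e\|\varphi(x)\|_w$ for $x,y\in X_r'$ and $w$ above $S$.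

\emph{The trace determines the diagonal.} Let $x,y\in X'_r$, $\epsilon=\pm1$, $n\ge0$ and $\operatorname{tr}\varphi(A^nx)=\epsilon\operatorname{tr}\varphi(A^ny)$. With $u=x_1-\epsilon y_1$ and $u'=x_4-\epsilon y_4$ this reads $\lambda^nu+\lambda^{-n}u'=0$, that is,
\[
(u,u')=v\cdot(\lambda^{-n},-\lambda^n),\qquad v=\lambda^nu .
\]
Suppose $u\ne0$. Then $\log\max(|u|_w,|u'|_w)=\log|v|_w+n\log\max(|\lambda|_w,|\lambda|_w^{-1})$, and the product formula for $v$ together with \eqref{eq:extend} gives
\[
\sum_wn_w\log\max(|u|_w,|u'|_w)=n\,h(A).
\]
On the other hand $\max(|u|_w,|u'|_w)\le c'_w\|\varphi(x)\|_w$, where $c'_w=(1+e)c_w$ for $w$ above $S$, and $c'_w=c_w$ for the other places, which are non-archimedean and at which both norms are $1$. With $C_A=\sum_wn_w\log c'_w$, a finite sum of nonnegative terms, we obtain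
\[
n\,h(A)\le H(x)+C_A\le\psi r+C_A .
\]
This fails for $n=n(r)=\lfloor(\psi r+C_A)/h(A)\rfloor+1$, so for this $n$ we have $u=0$ and then $u'=0$.

\emph{Counting.} Let $n=n(r)$ and $x,y\in X'_r$ with $|\operatorname{tr}(A^nx)|=|\operatorname{tr}(A^ny)|$. By \eqref{eq:S} and the previous step, $(y_1,y_4)=\pm(x_1,x_4)$. By Lemma~\ref{lem:mult} the fibers of $x\mapsto|\operatorname{tr}(A^nx)|$ on $X_r'$ have at most $2\mu(r)$ elements, so this map takes at least $e^{(2-o(1))r}$ values. Since $A$ is diagonalizable, $\|A^n\|\le Ce^{nt(A)}$, and $n(r)t(A)\le\kappa r+C$. Hence $|\operatorname{tr}(A^nx)|\le2\|A^n\|\|x\|\le C_A'e^{(1+\kappa)r}$ with $C'_A$ independent of $r$, and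
\[
N_\Gamma\bigl(C'_Ae^{(1+\kappa)r}\bigr)\ge e^{(2-o(1))r}.
\]
As $r$ runs through the large real numbers, $T=C'_Ae^{(1+\kappa)r}$ takes all large values, and $\log N_\Gamma(T)/\log T\ge(2-o(1))r/((1+\kappa)r+\log C'_A)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Let $\varepsilon>0$. By Lemma~\ref{lem:Htau}, for large $r$ every $x$ with $\tau(x)\le r$ has $H(x)\le(M+\varepsilon)r$. By Lemma~\ref{lem:ball}, Proposition~\ref{prop:traces} applies with $\psi=M+\varepsilon$ and bounds the lower limit by $2M/(2M+\varepsilon)$ from below. Let $\varepsilon\to0$ and use $N_\Gamma\le N_{\Gamma_0}$.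
\end{proof}

\section{One deficient element lowers the height of typical elements}\label{sec:typical}

Lemma~\ref{lem:Htau} gives $\psi$ arbitrarily close to $M$; we need $\psi<M$. Suppose $g$ is deficient. A high power $g^m$ has height at most $mh(g)+C_g$, far below the general bound $Mmt(g)$. If an element $x$ factors, without loss of length, through a number of copies of $g^m$ proportional to $\tau(x)$, each copy saves a fixed amount of height. Such factorizations come from geodesics: a typical ray from $o$ runs along translates of a fixed segment of the axis of $g$ for a positive fraction of the time.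

\begin{proposition}\label{prop:typical}
Suppose that $\Gamma$ contains a deficient element. Then there are $\psi\in(0,M)$, $c>0$ and $r_0$ with
\[
\#\{x\in\Gamma:\tau(x)\le r,\ H(x)\le\psi r\}\ge c\,e^{2r}\qquad(r\ge r_0).
\]
\end{proposition}

\begin{proof}
Let $g$ be deficient, let $p$ be a point on the axis of $g$, and put $D_1=1+d(o,p)$. Fix $m\ge1$ so large that
\begin{equation}\label{eq:m}
m\,\bigl(Mt(g)-h(g)\bigr)\ \ge\ C_g+MD_1+C_1+1,
\end{equation}
with $C_g$, $C_1$ from Lemmas~\ref{lem:M} and~\ref{lem:Htau}, and put $\ell=2mt(g)=d(p,g^mp)$. For a unit tangent vector $v\in T^1\mathbb H$ let $z_v(s)$ be the unit-speed geodesic with initial vector $v$, and let $\Phi_s$ be the geodesic flow.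

\emph{Frequent shadowing.} Let $U\subset T^1\mathbb H$ be the open set of $v$ with $d(z_v(0),p)<1$ and $d(z_v(\ell),g^mp)<1$. It contains the vector at $p$ that points along the axis toward $g^mp$. Choose a continuous function $T^1(\Gamma\backslash\mathbb H)\to[0,1]$, not identically zero, supported in the image of $U$; let $2\beta>0$ be its mean for the normalized Liouville measure and $f$ its lift to $T^1\mathbb H$. Call $v$ \emph{good} if $\frac1s\int_0^sf(\Phi_{s'}v)\,ds'\to2\beta$ as $s\to\infty$. The geodesic flow on $T^1(\Gamma\backslash\mathbb H)$ is ergodic (Hopf), so almost every $v$ is good by Birkhoff's ergodic theorem.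

We need good vectors at the single point $o$, and the vectors at $o$ form a null set. However, whether $v$ is good depends only on the forward endpoint of $z_v$ on $\partial\mathbb H$. To see this, move the common endpoint of two rays to $\infty$ and shift time, so that the rays are $x+ie^s$ and $x'+ie^s$. The isometry $z\mapsto e^{-s}(z-x)$ carries their tangent vectors at time $s$ to the upward unit vectors at $i$ and at $e^{-s}(x'-x)+i$, so the distance between them in $T^1\mathbb H$ tends to $0$. The function $f$ is bounded and uniformly continuous, because $T^1(\Gamma\backslash\mathbb H)$ is compact; hence the two time averages have the same limiting behavior. Now the Liouville measure is area times angle, so by Fubini's theorem there is a point of $\mathbb H$ at which almost every direction is good. At any point, the map from directions to forward endpoints is a diffeomorphism onto $\partial\mathbb H$. Thus almost every endpoint is good, and so is almost every direction $\theta$ at $o$.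

The closed sets $\Theta_j$ of directions $\theta$ at $o$ with $\int_0^sf(\Phi_{s'}\theta)\,ds'\ge\beta s$ for all $s\ge j$ increase with $j$, and their union has full measure $2\pi$. Fix $j$ such that $\Theta=\Theta_j$ has measure at least $\pi$.

\emph{Choice of times.} Let $\theta\in\Theta$, $s\ge\max(j,2\ell/\beta)$, and let $x\in\Gamma$ satisfy $d(z_\theta(s),xo)\le D$. Let $\mathcal T$ be the set of $s'\in[0,s-\ell]$ with $f(\Phi_{s'}\theta)>0$. As $0\le f\le1$, its measure is at least $\beta s-\ell$. Let $s_1<\dots<s_N$ be a largest subset of $\mathcal T$ with $s_{i+1}-s_i\ge\ell$ for all $i$. By maximality the intervals $(s_i-\ell,s_i+\ell)$ cover $\mathcal T$, so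
\[
N\ge\frac{\beta s-\ell}{2\ell}\ge\beta's,\qquad\beta'=\frac{\beta}{4\ell}.
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.92]
\draw (0,0) -- (12,0);
\draw[line width=1.6pt] (2,0) -- (4.6,0);
\draw[line width=1.6pt] (6.8,0) -- (9.4,0);
\fill (0,0) circle (1.6pt) node[above] {$o$};
\fill (2,0) circle (1.6pt) node[above] {$s_1$};
\fill (4.6,0) circle (1.6pt) node[above] {$s_1+\ell$};
\fill (6.8,0) circle (1.6pt) node[above] {$s_2$};
\fill (9.4,0) circle (1.6pt) node[above] {$s_2+\ell$};
\fill (12,0) circle (1.6pt) node[above] {$s$};
\fill (1.8,-1.1) circle (1.6pt) node[below] {$a_1o$};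
\fill (4.8,-1.1) circle (1.6pt) node[below] {$b_1o$};
\fill (6.6,-1.1) circle (1.6pt) node[below] {$a_2o$};
\fill (9.6,-1.1) circle (1.6pt) node[below] {$b_2o$};
\fill (12.1,-1.1) circle (1.6pt) node[below] {$xo$};
\draw[dotted] (2,0) -- (1.8,-1.1) (4.6,0) -- (4.8,-1.1) (6.8,0) -- (6.6,-1.1) (9.4,0) -- (9.6,-1.1) (12,0) -- (12.1,-1.1);
\draw[dashed] (0,0) -- node[below left] {$a_1$} (1.8,-1.1) -- node[above] {$g^m$} (4.8,-1.1) -- node[above] {$b_1^{-1}a_2$} (6.6,-1.1) -- node[above] {$g^m$} (9.6,-1.1) -- node[above] {$b_2^{-1}x$} (12.1,-1.1);
\end{tikzpicture}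
\caption{A geodesic ray from $o$, marked by arc length. On the two thick segments, of length $\ell$, it runs along translates of a segment of the axis of $g$. The orbit points below the ray stay at bounded distance from it (dotted), and the steps between them (dashed) give the factorization $x=a_1\cdot g^m\cdot b_1^{-1}a_2\cdot g^m\cdot b_2^{-1}x$ with $b_i=a_ig^m$.}
\label{fig:ray}
\end{figure}

\emph{Factorization.} For each $i$ the vector $\Phi_{s_i}\theta$ lies in $a_iU$ for some $a_i\in\Gamma$. Put $b_i=a_ig^m$. Then $d(z_\theta(s_i),a_ip)<1$ and $d(z_\theta(s_i+\ell),b_ip)<1$, so $a_io$ and $b_io$ are within $D_1$ of $z_\theta(s_i)$ and $z_\theta(s_i+\ell)$, respectively. As in Figure~\ref{fig:ray},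
\[
x=a_1\cdot g^m\cdot(b_1^{-1}a_2)\cdot g^m\cdots g^m\cdot(b_N^{-1}x).
\]
Since $\tau(y^{-1}y')=\frac12d(yo,y'o)$, the triangle inequality along the ray gives
\begin{gather*}
\tau(a_1)\le\tfrac12(s_1+D_1),\qquad\tau(b_i^{-1}a_{i+1})\le\tfrac12(s_{i+1}-s_i-\ell+2D_1),\\
\tau(b_N^{-1}x)\le\tfrac12(s-s_N-\ell+D_1+D),
\end{gather*}
and these $N+1$ bounds add up to $\frac12(s-N\ell)+ND_1+\frac12D$. We apply Lemma~\ref{lem:Htau} to these factors and Lemma~\ref{lem:M} to the $N$ factors $g^m$. Subadditivity of $H$, the equality $\frac12\ell=mt(g)$, and \eqref{eq:m} give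
\begin{align*}
H(x)&\le M\bigl(\tfrac12(s-N\ell)+ND_1+\tfrac12D\bigr)+(N+1)C_1+N\bigl(mh(g)+C_g\bigr)\\
&=\tfrac12Ms-N\bigl(m(Mt(g)-h(g))-C_g-MD_1-C_1\bigr)+C_2\ \le\ \tfrac12Ms-\beta's+C_2,
\end{align*}
where $C_2=\frac12MD+C_1$.

\emph{Counting.} Let $r$ be large and consider the points $z_\theta(s)$ with $\theta\in\Theta$ and $2r-D-1\le s\le2r-D$. The area element in polar coordinates is $\sinh s\,ds\,d\theta$, so they fill an area at least $\pi\sinh(2r-D-1)$. Each lies within $D$ of a point $xo$, so at least $ce^{2r}$ elements $x$ occur. Each of these satisfies $\tau(x)\le\frac12(s+D)\le r$ and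
\[
H(x)\le Mr-\beta'(2r-D-1)+C_2\le(M-\beta')r
\]
once $\beta'r\ge\beta'(D+1)+C_2$. Take $\psi=\max(M-\beta',M/2)$.
\end{proof}

The constant $M$ has now played its two roles. As an upper bound for all ratios it controls the uncontrolled factors $b_i^{-1}a_{i+1}$ above; as a supremum it is approached by the elements $A$ of Section~\ref{sec:traces}.

\section{Non-arithmetic groups contain deficient elements}\label{sec:deficient}

\begin{proposition}\label{prop:deficient}
If $\Gamma$ is not arithmetic, it contains a deficient element.
\end{proposition}

\begin{remark}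
If $\Gamma$ is arithmetic, no element is deficient. Indeed we are in Case I. At a non-archimedean place the eigenvalues are units since the traces are integral, so $\Lambda_w\equiv1$. At an archimedean place that is not the identity on $K_2$ the traces of all powers $g^n$ are bounded, which forces $\Lambda_w(g)=1$. At the remaining places $\Lambda_w=e^t$, as the proof of Lemma~\ref{lem:relation} shows. So $h$ is a constant multiple of $t$.
\end{remark}

We assume throughout this section that $\Gamma$ is not arithmetic and has no deficient element, so that $h=Mt$ on $\Gamma$, and we derive a contradiction. This identity involves logarithms of absolute values at several places, and Zariski density says nothing about it directly. The plan is to evaluate it on words with high powers of one element $A$ and to expand. The terms of first and zeroth order cancel; what remains are exponentially small terms, and their coefficients satisfy a \emph{polynomial} identity, to which algebraic groups apply.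

\subsection{The relation between eigenvalues}

Some archimedean places merely repeat $\Gamma$ and contribute a multiple of $t$ to $h$. We remove them; Takeuchi's criterion guarantees that something is left. For each archimedean place $w$ of $k$ fix an embedding $\sigma_w:k\to\mathbb C$ that defines it, and identify $\overline{k_w}$ with $\mathbb C$ accordingly.

\begin{lemma}\label{lem:relation}
There are a nonempty set $S'\subset S$ and $c>0$ such that
\begin{equation}\label{eq:rel}
\sum_{w\in S'}n_w\log\Lambda_w(g)=c\,t(g)\qquad(g\in\Gamma),
\end{equation}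
and moreover:
\begin{itemize}
\item[(a)] for each $w\in S'$ there is $g_w\in\Gamma$ with $\Lambda_w(g_w)>1$;
\item[(b)] for each archimedean $w\in S'$ there is $g\in\Gamma$ with $\sigma_w(\operatorname{tr}\varphi(g))^2\neq(\operatorname{tr}g)^2$.
\end{itemize}
\end{lemma}

\begin{proof}
It suffices to find $S'$ and $c>0$ with \eqref{eq:rel} and (b). Discarding the places with $\Lambda_w\equiv1$ then yields (a), and $S'$ stays nonempty because $ct(g)>0$ for $g\neq1$.

In Case II take $S'=S$ and $c=M$. If $\operatorname{tr}g$ is transcendental, then $\sigma_w(\operatorname{tr}\varphi(g))^2$ is algebraic and $(\operatorname{tr}g)^2$ is not.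

In Case I, $\varphi$ is the inclusion and $K_2\subset K\subset k$, with $K$, $K_2$ as in Theorem~\ref{thm:takeuchi}. As $K_2\subset\mathbb R$, the condition $\sigma_w|_{K_2}=\mathrm{id}$ does not change when $\sigma_w$ is replaced by its conjugate. If it holds, then $\sigma_w(\operatorname{tr}g)^2=\sigma_w(\operatorname{tr}g^2)+2=(\operatorname{tr}g)^2$, so $\sigma_w(g)$ has the eigenvalues of $\pm g$ and $\Lambda_w(g)=e^{t(g)}$. Let $\nu$ be the sum of the $n_w$ over these places and let $S'$ be the set of all other places of $S$. Then \eqref{eq:rel} holds with $c=M-\nu$. If $w\in S'$ is archimedean, then $\sigma_w(\operatorname{tr}g^2)\ne\operatorname{tr}g^2$ for some $g$, which is (b).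

It remains to see that $c>0$. Since $K$ is a number field and $\Gamma$ is not arithmetic, Theorem~\ref{thm:takeuchi} leaves two possibilities. Either some $\operatorname{tr}g$ is not an algebraic integer. Then $1<|\operatorname{tr}g|_w\le\Lambda_w(g)$ at some non-archimedean place $w$ of $k$, and $w\in S$ because $\Lambda_w\not\equiv1$, so $w\in S'$. Or some embedding of $K$ that is not the identity on $K_2$ is unbounded on traces. Extending it to $k$ gives an archimedean $w\in S'$ and $g$ with $2<|\operatorname{tr}g|_w\le2\Lambda_w(g)$. In both cases the left side of \eqref{eq:rel} is positive at $g$, so $c>0$.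
\end{proof}

\subsection{An element that expands at all places}

To expand \eqref{eq:rel} along powers of $A$ we need a dominant eigenvalue at every place of $S'$.

\begin{lemma}\label{lem:A}
There is $A\in\Gamma\setminus\{1\}$ with $\Lambda_w(A)>1$ for all $w\in S'$.
\end{lemma}

\begin{proof}
Write $S'=\{w_1,\dots,w_l\}$. Applying Lemma~\ref{lem:E}(ii) $l-1$ times, we find for each $n$ elements $\gamma_i\in E$ such that $x_n=g_{w_1}^n\gamma_1g_{w_2}^n\cdots\gamma_{l-1}g_{w_l}^n$ satisfies, for all $w\in S'$,
\[
\|\varphi(x_n)\|_w\ge c_0^{\,l-1}\prod_{i=1}^l\|\varphi(g_{w_i}^n)\|_w\ge c_0^{\,l-1}\Lambda_w(g_w)^n ;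
\]
in the last step all factors are at least $1$ and the one with $w_i=w$ is at least $\Lambda_w(g_w)^n$. By Lemma~\ref{lem:E}(i) some $\gamma\in E$ has $|\operatorname{tr}\varphi(x_n\gamma)|_w\ge c_0^{\,l}\Lambda_w(g_w)^n$ for all $w\in S'$. For large $n$ these numbers exceed $2$, and $A=x_n\gamma$ has $2\Lambda_w(A)>2$.
\end{proof}

Fix such an $A$ and diagonalize it everywhere, with the dominant eigenvalue first. Choose $P_0\in\mathrm{GL}_2(\mathbb R)$ such that $\rho_0(B)=P_0BP_0^{-1}$ has $\rho_0(A)=\operatorname{diag}(a_0,a_0^{-1})$ with $|a_0|=e^{t(A)}$. Let $\lambda$, $k_A$, $P$ be as in Section~\ref{sec:traces}. For $w\in S'$ extend $k\to k_w$ to an embedding $\iota_w:k_A\to\overline{k_w}$, and let $P_w$ be $\iota_w(P)$, with its rows interchanged if $|\iota_w(\lambda)|_w<1$. Then $\rho_w(B)=P_w\varphi(B)P_w^{-1}\in\mathrm{SL}_2(\overline{k_w})$ has $\rho_w(A)=\operatorname{diag}(a_w,a_w^{-1})$ with $|a_w|_w=\Lambda_w(A)>1$. We have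
\begin{equation}\label{eq:nonzero}
\rho_0(B)_{11}\ne0\quad\text{and}\quad\rho_w(B)_{11}\neq0\qquad(B\in\Gamma,\ w\in S').
\end{equation}
The first statement is Lemma~\ref{lem:entries}(b) for $\Gamma$. For the second, $\rho_w(B)_{11}$ is the image under $\iota_w$ of a diagonal entry of $P\varphi(B)P^{-1}$, which is nonzero by Lemma~\ref{lem:entries}(b) for $\varphi(\Gamma)$.

\subsection{Expansion in powers of $A$}

\emph{Order zero.} If a matrix of determinant $1$ over $\overline{k_w}$ has eigenvalues $\mu^{\pm1}$ with $|\mu|_w\ge1$, its trace is $\mu(1+\mu^{-2})$. So $\log|\mu|_w=\log|\operatorname{tr}|_w+o(1)$ when $|\operatorname{tr}|_w\to\infty$. For $B\in\Gamma$ we have $\operatorname{tr}\rho_w(A^nB)=a_w^n\rho_w(B)_{11}+a_w^{-n}\rho_w(B)_{22}$, and \eqref{eq:nonzero} gives, as $n\to\infty$,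
\[
\log\Lambda_w(A^nB)=n\log|a_w|_w+\log|\rho_w(B)_{11}|_w+o(1).
\]
The same computation with $\rho_0$ gives $t(A^nB)=n\log|a_0|+\log|\rho_0(B)_{11}|+o(1)$. Insert these into \eqref{eq:rel} for $A^nB$, subtract $n$ times \eqref{eq:rel} for $A$, and let $n\to\infty$:
\begin{equation}\label{eq:rel2}
\sum_{w\in S'}n_w\log|\rho_w(B)_{11}|_w=c\log|\rho_0(B)_{11}|\qquad(B\in\Gamma).
\end{equation}

\emph{Exponentially small terms.} The relation now concerns a matrix entry, which behaves simply under products. For a $2\times2$ matrix $b$ with $b_{11}\ne0$ put $\xi(b)=b_{12}/b_{11}$ and $\zeta(b)=b_{21}/b_{11}$. Then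
\[
\bigl(b\operatorname{diag}(a^m,a^{-m})\,b'\bigr)_{11}=a^mb_{11}b'_{11}+a^{-m}b_{12}b'_{21}=a^mb_{11}b'_{11}\bigl(1+a^{-2m}\xi(b)\zeta(b')\bigr).
\]
Let $B_1,B_2\in\Gamma$ and put $q_w=\xi(\rho_w(B_1))\,\zeta(\rho_w(B_2))$ for $w\in S'\cup\{0\}$. Apply \eqref{eq:rel2} to $B_1A^mB_2$ and subtract \eqref{eq:rel2} for $B_1$, for $B_2$, and $m$ times \eqref{eq:rel} for $A$:
\begin{equation}\label{eq:rel3}
\sum_{w\in S'}n_w\log|1+a_w^{-2m}q_w|_w=c\log|1+a_0^{-2m}q_0|\qquad(m\ge0).
\end{equation}
Choose $m_0$, depending on $B_1,B_2$, such that all $a_w^{-2m_0}q_w$ with $w\in S'\cup\{0\}$ have absolute value less than $1$. For $m\ge m_0$ the non-archimedean terms of \eqref{eq:rel3} vanish, by the ultrametric inequality.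

The simplest case ends here. If $S'$ consists of non-archimedean places only, as for matrices over $\mathbb Z[1/p]$, then \eqref{eq:rel3} gives $|1+a_0^{-2m}q_0|=1$ for large $m$, so $q_0=0$; but $q_0\neq0$ when $B_1,B_2$ do not commute with $A$, by Lemma~\ref{lem:entries}(a). In general the archimedean places of $S'$ could compensate the right side, and we must exclude this.

Let $S'_\infty$ be the set of archimedean places in $S'$. For $|z|<1$ we have $\log|1+z|=\frac12\sum_{j\ge1}(-1)^{j+1}(z^j+\bar z^j)/j$. Since $a_0$ and $q_0$ are real, \eqref{eq:rel3} becomes, for $m\ge m_0$,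
\begin{equation}\label{eq:series}
\sum_{w\in S'_\infty}\frac{n_w}2\sum_{j\ge1}\frac{(-1)^{j+1}}j\Bigl(q_w^j\,(a_w^{-2j})^m+\bar q_w^{\,j}\,(\bar a_w^{-2j})^m\Bigr)=c\sum_{j\ge1}\frac{(-1)^{j+1}}j\,q_0^j\,(a_0^{-2j})^m ,
\end{equation}
with absolutely convergent series. Both sides are sums of geometric sequences in $m$, and the coefficients of such a sum are determined by it.

\begin{lemma}\label{lem:unique}
Let $\mathcal B$ be a set of complex numbers with $0<|b|<1$, only finitely many of which have modulus greater than $\varepsilon$, for each $\varepsilon>0$. Let $c_b\in\mathbb C$ satisfy $\sum_b|c_b||b|^{m_0}<\infty$ and $\sum_bc_bb^m=0$ for all $m\ge m_0$. Then all $c_b$ vanish.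
\end{lemma}

\begin{proof}
Otherwise let $R$ be the largest modulus of a $b$ with $c_b\neq0$. For $|b|<R$ and $m\ge m_0$ the terms $|c_b|(|b|/R)^m$ tend to $0$ and are dominated by the summable family $|c_b|(|b|/R)^{m_0}$. Hence the finite sum $\sum_{|b|=R}c_b(b/R)^m$ tends to $0$. Multiply it by $(b_1/R)^{-m}$, where $|b_1|=R$ and $c_{b_1}\neq0$, and average over $m_0\le m<m_0+J$. The averages of $\omega^m$ tend to $0$ as $J\to\infty$ for $|\omega|=1$, $\omega\ne1$, so the limit is $c_{b_1}$. Thus $c_{b_1}=0$, a contradiction.
\end{proof}

Collect equal bases in \eqref{eq:series} and compare the coefficients of the base $a_0^{-2}$. On the right only $j=1$ contributes, since $|a_0|>1$. Let $W$ be the set, possibly empty, of $w\in S'_\infty$ for which $a_w^{2j}=a_0^2$ for some $j=j_w\ge1$. This $j_w$ is unique since $|a_w|>1$, and $\bar a_w^{2j}=a_0^2$ is equivalent to $a_w^{2j}=a_0^2$ since $a_0^2$ is real. Lemma~\ref{lem:unique} gives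
\[
c\,q_0=\sum_{w\in W}\frac{n_w(-1)^{j_w+1}}{2j_w}\bigl(q_w^{j_w}+\bar q_w^{\,j_w}\bigr).
\]
The set $W$ and the exponents $j_w$ depend only on $A$. List the representations $\rho_w$ and their complex conjugates $\overline{\rho_w}$, for $w\in W$, as $\rho_1,\dots,\rho_\mu:\Gamma\to\mathrm{SL}_2(\mathbb C)$, with corresponding exponents $j_i\ge1$ and real coefficients $c_i$. We have proved
\begin{equation}\label{eq:poly}
c\,\xi(\rho_0(B_1))\,\zeta(\rho_0(B_2))=\sum_{i=1}^\mu c_i\,\xi(\rho_i(B_1))^{j_i}\,\zeta(\rho_i(B_2))^{j_i}\qquad(B_1,B_2\in\Gamma).
\end{equation}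
No absolute values are left.

\subsection{Independence of the representations}

We want to vary $\rho_0(B_1)$ in \eqref{eq:poly} while keeping the other $\rho_i(B_1)$ fixed. This is impossible inside $\Gamma$ but possible in the Zariski closure.

Let $G=\mathrm{PSL}_2(\mathbb C)$, a linear algebraic group. The regular functions on $G^{\mu+1}$ are the polynomial functions on $\mathrm{SL}_2(\mathbb C)^{\mu+1}$ that are even in each of the $\mu+1$ matrices; $\operatorname{tr}^2$ is a conjugation-invariant regular function on $G$. We use the following textbook facts. The Zariski closure of a subgroup is a subgroup. The image of a closed subgroup under a homomorphism of algebraic groups is closed. A bijective homomorphism of algebraic groups over $\mathbb C$ is an isomorphism. The group $G$ is simple as an abstract group, hence generated by commutators, and its algebraic automorphisms are inner.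

\begin{lemma}\label{lem:goursat}
Let $\rho_0,\dots,\rho_\mu:\Gamma\to G$ be homomorphisms with Zariski dense images, such that for each $i\ge1$ the functions $\operatorname{tr}^2\rho_i$ and $\operatorname{tr}^2\rho_0$ on $\Gamma$ are different. Then the Zariski closure $G_*$ of $(\rho_0,\dots,\rho_\mu)(\Gamma)$ in $G^{\mu+1}$ contains $G\times\{1\}^\mu$.
\end{lemma}

The hypothesis on traces cannot be dropped: for $\rho_1=\rho_0$ the closure is the diagonal. This is why the places that repeat $\Gamma$ were removed in Lemma~\ref{lem:relation}. Coincidences among $\rho_1,\dots,\rho_\mu$ are harmless.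

\begin{proof}
The projection of $G_*$ to any one factor is closed and contains a dense set, so it is onto.

\emph{Two factors.} Let $i\ge1$ and let $G_i\subset G\times G$ be the projection of $G_*$ to the coordinates $(0,i)$, a closed subgroup that maps onto both factors. The subgroups $\{\alpha:(\alpha,1)\in G_i\}$ and $\{\alpha:(1,\alpha)\in G_i\}$ are normal in $G$, as one sees by conjugating with elements of $G_i$; so each is trivial or $G$. If one of them is $G$, then $G_i=G\times G$ because $G_i$ maps onto the other factor. Otherwise both projections $G_i\to G$ are bijective, hence isomorphisms, and $G_i$ is the graph of an algebraic automorphism of $G$. This automorphism is inner and carries $\rho_0(g)$ to $\rho_i(g)$, so $\operatorname{tr}^2\rho_i=\operatorname{tr}^2\rho_0$, contrary to hypothesis. Hence $G_i=G\times G$.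

\emph{All factors.} Let $N_i$ be the group of $0$-coordinates of the elements of $G_*$ whose coordinates $1,\dots,i$ are trivial. We have $N_0=G$. Suppose $N_{i-1}=G$ and let $\alpha,\alpha'\in G$. Choose $y\in G_*$ with $0$-coordinate $\alpha$ and trivial coordinates $1,\dots,i-1$, and, using $G_i=G\times G$, choose $y'\in G_*$ with $0$-coordinate $\alpha'$ and trivial $i$-coordinate. The commutator $[y,y']$ has trivial coordinates $1,\dots,i$ and $0$-coordinate $[\alpha,\alpha']$. So $N_i$ contains all commutators, and $N_i=G$. The claim is $N_\mu=G$.
\end{proof}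

The representations in \eqref{eq:poly}, viewed in $G$, satisfy the hypotheses of the lemma. For the traces: conjugation does not change them, so Lemma~\ref{lem:relation}(b) shows $\operatorname{tr}^2\rho_w\ne\operatorname{tr}^2\rho_0$, and the same $g$ works for $\overline{\rho_w}$ because $(\operatorname{tr}g)^2$ is real. For density it suffices to show that $\Gamma$ and $\sigma\varphi(\Gamma)$, for any embedding $\sigma:k\to\mathbb C$, are dense in $\mathrm{SL}_2(\mathbb C)$. A polynomial over a subfield of $\mathbb R$ vanishes on $\mathrm{SL}_2(\mathbb R)$ if and only if it is divisible, over that subfield, by $\det-1$. Let $F$ be a complex polynomial vanishing on $\sigma\varphi(\Gamma)$. Write $F=\sum_i\beta_iF_i$ with $\beta_i\in\mathbb C$ linearly independent over $\sigma(k)$ and $F_i$ having coefficients in $\sigma(k)$. The values of the $F_i$ on $\sigma\varphi(\Gamma)$ lie in $\sigma(k)$, so each $F_i$ vanishes there. Applying $\sigma^{-1}$ to the coefficients of $F_i$ gives a polynomial over $k$ that vanishes on $\varphi(\Gamma)$ and is therefore divisible by $\det-1$. So $\det-1$ divides each $F_i$,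 and $F$ vanishes on $\mathrm{SL}_2(\mathbb C)$. For $\Gamma$ itself, split $F$ into real and imaginary parts in the same way.

\subsection{The contradiction}

\begin{proof}[Proof of Proposition~\ref{prop:deficient}]
Fix $B_2\in\Gamma$ that does not commute with $A$; it exists since otherwise all of $\Gamma$ would be diagonal in an eigenbasis of $A$, hence abelian. Put $\zeta_i=\zeta(\rho_i(B_2))$. By Lemma~\ref{lem:entries}(a), $\zeta_0\neq0$. To clear denominators in \eqref{eq:poly} write $\xi(b)=b_{12}b_{11}/b_{11}^2$, a quotient of even polynomials, and define, for $b^{(0)},\dots,b^{(\mu)}\in\mathrm{SL}_2(\mathbb C)$,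
\[
\Delta=c\,\zeta_0\,b^{(0)}_{12}b^{(0)}_{11}\prod_{i=1}^\mu\bigl(b^{(i)}_{11}\bigr)^{2j_i}-\bigl(b^{(0)}_{11}\bigr)^2\sum_{i=1}^\mu c_i\zeta_i^{j_i}\bigl(b^{(i)}_{12}b^{(i)}_{11}\bigr)^{j_i}\prod_{\substack{1\le l\le\mu\\ l\ne i}}\bigl(b^{(l)}_{11}\bigr)^{2j_l}.
\]
This polynomial is even in each matrix, so it is a regular function on $G^{\mu+1}$. By \eqref{eq:poly} it vanishes on $(\rho_0,\dots,\rho_\mu)(\Gamma)$, hence on $G_*$, hence, by Lemma~\ref{lem:goursat}, at all points $(b,1,\dots,1)$. At such a point $b^{(i)}_{11}=1$ and $b^{(i)}_{12}=0$ for $i\ge1$, and $j_i\ge1$, so $\Delta=c\,\zeta_0\,b_{12}b_{11}$. For $b=\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$ we get $c\,\zeta_0=0$, which contradicts $c>0$ and $\zeta_0\ne0$.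
\end{proof}

\section{Superlinear growth of the trace set}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $\Gamma_0$ be the given cocompact, non-arithmetic group and $\Gamma$ the lattice of Section~\ref{sec:setup}, which is not arithmetic either. Proposition~\ref{prop:deficient} gives a deficient element, Proposition~\ref{prop:typical} gives $\psi\in(0,M)$ with $\#X_r\ge ce^{2r}$ for large $r$, and Proposition~\ref{prop:traces} gives
\[
\liminf_{T\to\infty}\frac{\log N_\Gamma(T)}{\log T}\ge\frac{2M}{M+\psi}=1+\frac{M-\psi}{M+\psi}>1 .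
\]
For any positive $\eta<(M-\psi)/(M+\psi)$ we obtain $N_{\Gamma_0}(T)\ge N_\Gamma(T)\ge T^{1+\eta}$ for all large $T$.

The at most $T+1$ intervals $[n,n+1]$ with integer $n\in[0,T]$ cover $[0,T]$. So for each large $T$ some such $n=n_T$ satisfies
\[
\#\bigl(\operatorname{Tr}(\Gamma_0)\cap[n,n+1]\bigr)\ge\frac{T^{1+\eta}}{T+1}\ge\tfrac13T^\eta\ge\tfrac13n^\eta .
\]
The integers $n_T$ are unbounded as $T\to\infty$: otherwise one fixed interval would contain at least $\frac13T^\eta$ traces for arbitrarily large $T$, contrary to Lemma~\ref{lem:finite}. The displayed bound $\frac13T^\eta$ is unbounded, so B-C fails.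
\end{proof}

\begin{remark}
Cocompactness was used for the absence of parabolic elements (Lemmas~\ref{lem:finite} and~\ref{lem:entries}), for Weil's theorem, for the Milnor--\v{S}varc bound behind $M<\infty$, and for the constant $D$ and the uniform continuity of $f$ in Lemma~\ref{lem:ball} and Proposition~\ref{prop:typical}. Two of these steps visibly fail in the presence of cusps. The commutator in the proof of Lemma~\ref{lem:entries}(a) can no longer be dismissed by its trace. And in the free group generated by $\left(\begin{smallmatrix}1&2\\0&1\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}1&0\\2&1\end{smallmatrix}\right)$ the $n$th power of the first generator has word length $n$ but norm at most $2n+1$, so word length is not bounded linearly by $\tau$.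
\end{remark}

\begin{thebibliography}{9}

\bibitem{survey}
Survey paper with abstract ``This is a small survey paper about connections between the arithmetic and geometric properties in the case of arithmetic Fuchsian groups.''\\
\texttt{http://afst.cedram.org/cedram-bin/article/AFST\_2014\_6\_23\_5\_1093\_0.pdf}

\bibitem{weil}
Weil, Ann.\ of Math.\ 72 (1960).

\end{thebibliography}
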